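\title{Linear Resolution does not polynomially simulate general Resolution}

\begin{abstract}
In a linear Resolution refutation each clause is obtained by a cut of the
preceding clause with an input clause or an earlier clause. We show that linear
Resolution does not polynomially simulate general Resolution. For all $r\ge 2$
and $h\ge 0$ we give a set of clauses of width at most $r+2$, built on two
complete $r$-ary trees of height $h$, that has a refutation of length at most
$7\cdot 2^r r^h$, while all its linear refutations have length at least
$((3/2)^r-1)^h$. Letting $r$ grow with $h$ gives a gap of $\ell$ against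
$\ell^{\,\log_2\ell/(100\log_2\log_2\ell)}$. The lower bound holds for a more
liberal, dag-like system in which the only remaining constraint is that every
clause descends from one fixed starting clause. We also show that the length of
linear refutations is not polynomially preserved under restrictions.
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Resolution and linear Resolution}

A \emph{literal} is a propositional variable $X$ or its negation $\neg X$; the
complement of a literal $\lambda$ is written $\bar\lambda$. A \emph{clause} is a
finite set of literals, read as their disjunction, and its \emph{width} is its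
number of literals. The empty clause $\emptyset$ is false. The letter
$\mathcal C$ always denotes a finite set of clauses. There are two rules:
\emph{cut} derives $C\cup D$ from $C\cup\{X\}$ and $D\cup\{\neg X\}$, and
\emph{weakening} derives from $C$ any clause $D\supseteq C$. The cut rule allows
$X\in C$ and $\neg X\in D$, so a cut on $X$ of clauses $E\ni X$ and
$E'\ni\neg X$ may have several conclusions. All of them contain the
\emph{resolvent} $(E\setminus\{X\})\cup(E'\setminus\{\neg X\})$, which is one of
them. The proofs that we construct use only resolvents; the lower bounds hold
for arbitrary cuts.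

A (\emph{general}) \emph{Resolution proof} of $C$ from $\mathcal C$ is a
sequence $C_1,\dots,C_\ell=C$ in which each $C_i$ belongs to $\mathcal C$, or is
obtained by cut from two earlier clauses, or by weakening from an earlier
clause. A \emph{linear proof} of $C$ from $\mathcal C$ is a sequence
$C_1,\dots,C_\ell=C$ with $C_1\in\mathcal C$ such that for each $i<\ell$ the
clause $C_{i+1}$ is obtained by a cut of $C_i$ with a \emph{side clause} $D_i$,
where $D_i\in\mathcal C$ or $D_i=C_j$ for some $j<i$. In both cases $\ell$ is
the \emph{length}, and a proof of $\emptyset$ from $\mathcal C$ is a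
\emph{refutation} of $\mathcal C$. It is a textbook fact, not used below, that
every unsatisfiable $\mathcal C$ has refutations of both kinds, so the two
systems can differ only in length. The following question is posed as open
in~\cite{CL}.

\begin{quote}
\emph{Is there $c\in\mathbb N$ such that, for all $\ell\in\mathbb N$ and all
$\mathcal C$, if $\mathcal C$ has a refutation of length $\ell$, then it has a
linear refutation of length at most $\ell^c$?}
\end{quote}

A linear proof may reuse every clause that it has derived, as often as it
likes. What it may not do is drop the current clause and start afresh. If it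
could continue from any input clause or earlier clause, it would reproduce a
cut of $E$ and $E'$ by moving to $E$ and cutting with $E'$, and a refutation
without weakenings would at most double in length. So the question is whether
such restarts can be imitated cheaply, and small cases suggest that they can.
Take the four clauses of width $2$ on $X$ and $Y$. A general refutation derives
$\{Y\}$ from $\{X,Y\},\{\neg X,Y\}$ and, independently, $\{\neg Y\}$ from
$\{X,\neg Y\},\{\neg X,\neg Y\}$. A linear refutation walks from the first
lemma to the second:
\[
\{X,Y\},\quad\{Y\},\quad\{X\},\quad\{\neg Y\},\quad\emptyset ,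
\]
with side clauses $\{\neg X,Y\}$, $\{X,\neg Y\}$, $\{\neg X,\neg Y\}$ and the
earlier clause $\{Y\}$. Section~\ref{sec:restr} shows moreover that a few extra
input clauses with one new variable make restarts cheap. One might therefore
guess that the answer is yes. It is no.

\subsection*{The formulas}

Fix $r\ge2$ and $h\ge0$, and let $T_h$ be the complete $r$-ary rooted tree of
height $h$, with all leaves at depth $h$. Each node $v$ carries two variables
$v_1,v_2$. Put $D_v=\{v_1,v_2\}$ and call $v$ \emph{true} under an assignment
that satisfies $D_v$. The set $\Phi_h$ consists of
\begin{itemize}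
\item the clause $D_v$ for every leaf $v$;
\item the clause $K_{v,j}=D_v\cup\{\neg u^1_{j_1},\dots,\neg u^r_{j_r}\}$ for
every internal node $v$ with children $u^1,\dots,u^r$ and every
$j\in\{1,2\}^r$.
\end{itemize}
The $2^r$ clauses $K_{v,j}$ arise from
$D_v\vee\bigvee_{b}(\neg u^b_1\wedge\neg u^b_2)$ by distributivity; together
they say that $v$ is true if all its children are. Thus $\Phi_h$ forces every
node, in particular the root, to be true. Let $\Phi,\Phi'$ be two
variable-disjoint copies of $\Phi_h$ with roots $o,o'$, and let
\[
F_{r,h}=\Phi\cup\Phi'\cup\bigl\{\{\neg o_i,\neg o'_j\}: i,j\in\{1,2\}\bigr\}.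
\]
The four last clauses say that the two roots are not both true.

Two variables per node are essential. With one variable per node, clauses
$\{v\}$ for leaves, $\{v,\neg u^1,\dots,\neg u^r\}$ for internal nodes and
$\{\neg o,\neg o'\}$, a linear refutation starts at $\{\neg o,\neg o'\}$ and
repeatedly cuts some $\neg v$ with the clause of $v$; it treats every node once.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $h\ge0$.
\begin{enumerate}
\item[(a)] $F_{r,h}$ has a Resolution refutation of length at most
$7\cdot2^r r^h$.
\item[(b)] Every linear refutation of $F_{r,h}$ has length at least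
$\bigl((\tfrac32)^r-1\bigr)^h$.
\end{enumerate}
\end{theorem}

Each level of the tree costs general Resolution a factor $r$ and linear
Resolution a factor exponential in $r$. The second factor is the larger one
from $r=4$ on, where it equals $65/16$.

\begin{corollary}\label{cor:no}
For every $c\in\mathbb N$ there is $r$ such that, for all large $h$, the set
$F_{r,h}$, whose clauses have width at most $r+2$, has a refutation of some
length $\ell$ but no linear refutation of length at most $\ell^c$. Hence the
answer to the question is no.
\end{corollary}

\begin{proof}
Choose $r\ge2$ with $(\frac32)^r-1\ge r^{c+1}$, and let $h$ be so large that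
$r^h>(7\cdot2^r)^c$. Let $\ell\le 7\cdot 2^rr^h$ be the length of the refutation
in Theorem~\ref{thm:main}(a). By Theorem~\ref{thm:main}(b), every linear
refutation has length at least
$r^{(c+1)h}=r^h\cdot r^{ch}>(7\cdot2^rr^h)^c\ge\ell^c$.
\end{proof}

For the next statement we recall restrictions. Let $\rho$ be a partial
assignment with domain $\mathrm{dom}(\rho)$. A clause $A$ is \emph{killed} by
$\rho$ if it contains a literal that is true under $\rho$; otherwise it
\emph{survives}, and $A|\rho$ denotes $A$ without its literals that are false
under $\rho$. The set $\mathcal C|\rho$ consists of the clauses $A|\rho$ for all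
surviving $A\in\mathcal C$.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(a)] For arbitrarily large $\ell$ there is a set $\mathcal C$ that has a
refutation of length $\ell$ and all of whose linear refutations have length at
least $\ell^{\,\log_2\ell/(100\log_2\log_2\ell)}$.
\item[(b)] The length of linear refutations is not polynomially preserved
under restrictions: there is no $c\in\mathbb N$ such that, for all
$\mathcal C$, $\rho$ and $L$, if $\mathcal C$ has a linear refutation of length
$L$, then $\mathcal C|\rho$ has one of length at most $L^c$.
\end{enumerate}
\end{theorem}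

The lower bound uses only one feature of linear refutations: every clause
descends from the first one. Theorem~\ref{thm:supp} states it for a dag-like
system that keeps this feature and nothing else, and with tautologies
$\{X,\neg X\}$ added to the inputs. The reason for the bound is that a
refutation that enters a tree through its root cannot prove the lemma $D_u$ for
a child $u$ on its own. While it works below $u$, its clauses carry literals
from the subtrees of siblings of $u$, and the work has to be repeated for many
such contexts.

\section{The bottom-up refutation}\label{sec:upper}

For nodes $u^1,\dots,u^r$ and a string $j_1\dots j_t$ over $\{1,2\}$ with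
$0\le t\le r$, write
\[
N_{j_1\dots j_t}=\{\neg u^1_{j_1},\dots,\neg u^t_{j_t}\};
\]
for the empty string this is the empty clause.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
In both copies, list $D_v$ for all leaves, and then derive $D_v$ for the
internal nodes $v$ from the bottom up. Let $v$ have children $u^1,\dots,u^r$,
with $D_{u^1},\dots,D_{u^r}$ already derived. List the $2^r$ clauses
$K_{v,j}=D_v\cup N_{j_1\dots j_r}$ and remove the children one at a time,
starting with the last. For $t=r,\dots,1$ and each string
$\sigma=j_1\dots j_{t-1}$, the clauses
$D_v\cup N_{\sigma}\cup\{\neg u^t_1\}$ and $D_v\cup N_\sigma\cup\{\neg u^t_2\}$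
are available. Cut $D_{u^t}$ with the first on $u^t_1$ to get
$\{u^t_2\}\cup D_v\cup N_\sigma$, and cut this with the second on $u^t_2$ to get
$D_v\cup N_\sigma$. The round $t=1$ ends with $D_v$. There are
$\sum_{t=1}^r2^{t-1}=2^r-1$ strings $\sigma$, so $v$ costs
$2^r+2(2^r-1)<3\cdot2^r$ lines.

The four clauses $\{\neg o_i,\neg o'_j\}$ have the form of the clauses
$K_{v,j}$ for two children $o,o'$, with $\emptyset$ in place of $D_v$. The same
procedure derives $\emptyset$ in $4+2\cdot3=10$ lines. Each copy has $r^h$
leaves and $(r^h-1)/(r-1)\le r^h-1$ internal nodes, so the length is at most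
\[
6\cdot2^r(r^h-1)+2r^h+10\le 6\cdot 2^rr^h+2r^h\le7\cdot2^rr^h ,
\]
because $6\cdot 2^r\ge 10$ and $2\le 2^r$.
\end{proof}

For later use we record that this refutation has no weakenings, that each of
its derived clauses is a resolvent, that its clauses have width at most $r+2$,
and that it has at least $2^r$ lines if $h\ge1$. Its economy comes from proving
the lemma $D_{u^t}$ once, from clauses of the subtree at $u^t$ alone, and using
it $2^{t-1}$ times.

\section{Supported derivations}\label{sec:supp}

To prove a lower bound by induction on $h$, we want to turn a refutation for a
tree into refutations for its subtrees by assigning values to variables. For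
linear refutations this is problematic: an assignment kills clauses in the
middle of the chain, and by Theorem~\ref{thm:more}(b) the chain cannot always
be repaired at polynomial cost. We therefore pass to a system that survives
restriction, with a set $P$ of allowed starting clauses that is kept apart from
the set $B$ of clauses that may only be used on the side.

\begin{definition}\label{def:supp}
Let $P$ (the \emph{support}) and $B$ be sets of clauses. A
\emph{$(P;B)$-derivation} is a sequence $A_1,\dots,A_m$ of clauses, its
\emph{lines}, such that for each $i$ one of the following holds.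
\begin{itemize}
\item[(S)] $A_i\supseteq K$ for some $K\in P$.
\item[(W)] $A_i\supseteq A_j$ for some $j<i$.
\item[(R)] There are $j<i$, a literal $\lambda\in A_j$, and a clause
$D\in P\cup B\cup\{A_1,\dots,A_{i-1}\}$ with $\bar\lambda\in D$ and
$A_i\supseteq(A_j\setminus\{\lambda\})\cup(D\setminus\{\bar\lambda\})$.
\end{itemize}
In (R), $A_j$ is the \emph{main premise} and $D$ the \emph{side premise}. The
derivation is a \emph{$(P;B)$-refutation} if $A_m=\emptyset$. Its \emph{size}
is the number of $i$ with $A_i\ne\emptyset$.
\end{definition}

Weakening is free, and any earlier line may serve as main premise. What is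
missing is a rule that lists a clause of $B$ as a line, and with it the cut of
two clauses of $B$. A prefix of a derivation is a derivation, and the first
line always comes from (S).

\begin{lemma}\label{lem:lin}
A linear refutation $C_1,\dots,C_\ell$ of $\mathcal C$ is a
$(\{C_1\};\mathcal C)$-refutation of size at most $\ell$.
\end{lemma}

\begin{proof}
The line $C_1$ comes from (S). If $C_{i+1}$ is a cut of $C_i$ with $D_i$, and
$\lambda\in C_i$, $\bar\lambda\in D_i$ are the cut literals, then $C_{i+1}$
contains the resolvent
$(C_i\setminus\{\lambda\})\cup(D_i\setminus\{\bar\lambda\})$, so (R) applies.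
\end{proof}

By this lemma, the following theorem with $\mathcal T=\emptyset$ implies
Theorem~\ref{thm:main}(b). It is proved in Section~\ref{sec:two}.

\begin{theorem}\label{thm:supp}
Let $r\ge 2$, $h\ge 0$, let $\mathcal T$ be any set of clauses of the form
$\{X,\neg X\}$, and let $K_0\in F_{r,h}\cup\mathcal T$. Every
$(\{K_0\};F_{r,h}\cup\mathcal T)$-refutation has size at least
$\bigl((\tfrac32)^r-1\bigr)^h$.
\end{theorem}

The proof needs two operations on derivations. The first is restriction. The
one delicate case is a cut whose main premise is killed by the cut literal
itself; the conclusion then loses its link to the support and depends on the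
side premise alone. For instance, $\{X\},\{Y\}$ is a derivation with
$P=\{\{X\}\}$ and $B=\{\{\neg X,Y\}\}$, and after setting $X=1$ only the line
$\{Y\}$ is left. So a clause of $B$ that is shortened by the assignment has to
be moved to the support. This is hypothesis (ii) below.

\begin{lemma}[Restriction]\label{lem:restr}
Let $(A_i)$ be a $(P;B)$-derivation, $\rho$ a partial assignment, and $P',B'$
sets of clauses such that
\begin{enumerate}
\item[(i)] $K|\rho\in P'$ for every surviving $K\in P$;
\item[(ii)] every surviving $K\in B$ either contains no variable of
$\mathrm{dom}(\rho)$ and lies in $B'$, or satisfies $K|\rho\in P'$.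
\end{enumerate}
Then the clauses $A_i|\rho$, taken over all surviving $A_i$ in their order, form
a $(P';B')$-derivation.
\end{lemma}

\begin{proof}
Let $A_i$ survive. Every subset $E$ of $A_i$ survives, and
$E|\rho\subseteq A_i|\rho$. This settles (S), by (i), and (W). Let $A_i$ come
from (R) with $A_j,\lambda,D$. Then $A_j\setminus\{\lambda\}$ and
$D\setminus\{\bar\lambda\}$ are subsets of $A_i$ and contain no true literal.

If $\lambda$ is unassigned, then $A_j$ and $D$ survive,
$\lambda\in A_j|\rho$, $\bar\lambda\in D|\rho$, and $A_i|\rho$ contains the
resolvent of these two clauses. The clause $D|\rho$ lies in $P'\cup B'$ by (i)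
and (ii) or is an earlier line of the new sequence. So (R) applies.

If $\lambda$ is false, then $A_j$ survives and
$A_j|\rho=(A_j\setminus\{\lambda\})|\rho\subseteq A_i|\rho$, so (W) applies.

If $\lambda$ is true, then $\bar\lambda$ is false, $D$ survives, and
$D|\rho=(D\setminus\{\bar\lambda\})|\rho\subseteq A_i|\rho$. If $D$ is an
earlier line, (W) applies. If $D\in P$, then $D|\rho\in P'$ by (i) and (S)
applies. If $D\in B$, then $D$ contains the assigned literal $\bar\lambda$, so
the second alternative of (ii) holds, and (S) applies again.
\end{proof}

The second operation erases all variables outside a set $V$, whatever their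
sign. For a clause $A$ let $A^V$ be the set of literals of $A$ whose variable
is in $V$.

\begin{lemma}[Projection]\label{lem:proj}
If $(A_i)$ is a $(P;B)$-derivation, then $(A_i^V)$ is a
$(P^V;B^V)$-derivation, where $P^V=\{K^V:K\in P\}$ and
$B^V=\{K^V:K\in B,\ K^V\ne\emptyset\}$.
\end{lemma}

\begin{proof}
Projection preserves inclusions, which settles (S) and (W). Let $A_i$ come from
(R) with $A_j,\lambda,D$. If the variable of $\lambda$ is not in $V$, then
$A_j^V=(A_j\setminus\{\lambda\})^V\subseteq A_i^V$ and (W) applies. Otherwise
$\lambda\in A_j^V$ and $\bar\lambda\in D^V$; in particular $D^V\neq\emptyset$,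
so $D^V$ lies in $P^V\cup B^V$ or is an earlier line, and (R) applies.
\end{proof}

The point of the lemma is that clauses of $B$ without variables in $V$
disappear. In a general Resolution proof such a clause may be a line, and its
projection $\emptyset$ would make the projected proof worthless.

\section{One tree entered through its root}\label{sec:rec}

Let $o$ be the root of $T_h$, let $\Pi_h=\{\{\neg o_1\},\{\neg o_2\}\}$, and
let $s_h$ be the least size of a $(\Pi_h;\Phi_h)$-refutation. For $h\geq 1$ let
$u^1,\dots,u^r$ be the children of $o$, let $V_b$ be the set of variables of
the subtree at $u^b$, and let $\Phi^b$ and $\Pi^b$ be the copies of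
$\Phi_{h-1}$ and $\Pi_{h-1}$ on this subtree. Then
$\Phi_h=\{K_{o,j}:j\in\{1,2\}^r\}\cup\Phi^1\cup\dots\cup\Phi^r$. A clause
\emph{meets} $b$ if it contains a variable of $V_b$.

\begin{example}[The top-down refutation]\label{ex:top}
The numbers $s_h$ are finite. For $h=0$ the lines $\{\neg o_1\}$, $\{o_2\}$,
$\emptyset$ form a refutation. For $h\ge1$, cut $\{\neg o_1\}$ with $K_{o,j}$
and the result with $\{\neg o_2\}$; this yields all $N_{j_1\dots j_r}$ in
$1+2\cdot2^r$ lines. Suppose that $N_\sigma\cup\{\neg u^t_1\}$ and
$N_\sigma\cup\{\neg u^t_2\}$ are derived, where $\sigma$ has length $t-1$. The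
lemma $D_{u^t}$ is not at hand. Instead take a $(\Pi^t;\Phi^t)$-refutation
$(A_i)$ with $s_{h-1}+1$ lines and append the lines $A_i\cup N_\sigma$. A step
(S) becomes (W), and in a step (R) a side premise $D\notin\Phi^t$ is replaced
by the earlier line $D\cup N_\sigma$. The last line is $N_\sigma$. Doing this
for all $2^r-1$ strings $\sigma$, the longest first, gives
\[
s_h\le(2^r-1)(s_{h-1}+1)+2^{r+1}+1 .
\]
The subtree at $u^t$ is refuted $2^{t-1}$ times, once in each context
$N_\sigma$.
\end{example}

The main estimate says that an exponential number of repetitions cannot be
avoided.

\begin{proposition}\label{prop:rec}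
We have $s_0\ge1$ and $s_h\ge\bigl((\tfrac32)^r-1\bigr)s_{h-1}$ for $h\ge1$.
Hence $s_h\ge\bigl((\tfrac32)^r-1\bigr)^h$.
\end{proposition}

\subsection*{Two children}

Let $r=2$, call the children $u$ and $w$, fix a $(\Pi_h;\Phi_h)$-refutation,
and put $s'=s_{h-1}$. Let $a$, $b$, $c$ be the numbers of lines that meet only
the subtree of $u$, only that of $w$, and both.

First set $o_1=o_2=0$ and make every node in the subtree of $w$ true by giving
the value $1$ to one of its two variables, chosen by a fair coin, and $0$ to
the other. This kills $\Pi_h$ and all clauses of the subtree of $w$, and a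
surviving $K_{o,j}$ becomes $\{\neg u_1\}$ or $\{\neg u_2\}$. Restriction,
followed by projection to the variables below $u$, leaves a refutation for the
subtree of $u$ entered through its root. So at least $s'$ surviving lines meet
the subtree of $u$. A line that also has a literal from the subtree of $w$
survives with probability at most $\frac12$. Taking expectations, and
exchanging $u$ and $w$,
\[
a+\tfrac c2\ge s',\qquad b+\tfrac c2\ge s' .
\]
The sum gives $s_h\geq a+b+c\ge2s'$. This is the factor $r=2$ that the
bottom-up refutation pays as well.

Now set $o_1=o_2=0$ and nothing else. The support becomes the four clauses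
$\{\neg u_i,\neg w_j\}$, so the first surviving line meets both subtrees, while
the last line meets none. Stop at the first surviving line that misses one
subtree, say that of $w$, and project to the variables below $w$. The support
projects to $\{\neg w_1\},\{\neg w_2\}$, the clauses below $u$ disappear, and
the last line projects to $\emptyset$. We have found a complete refutation for
the subtree of $w$, carried out on lines that all still meet both subtrees:
\[
c\ge s' .
\]
This inequality is special to supported derivations. In the bottom-up
derivation of $D_o$, only the at most $10$ lines for the root meet both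
subtrees, whereas $s'\ge2^{h-1}$ by the first bound. For $r=2$ the new
inequality does not improve the total, since $a=b=0$, $c=2s'$ satisfies all
three. For general $r$ there is one such inequality for every nonempty set $T$
of children that are left unassigned, and the $2^r-1$ inequalities together
force exponential growth.

\subsection*{One inequality for each set of children}

Let $h\ge1$ and let $A_1,\dots,A_m$ be a $(\Pi_h;\Phi_h)$-refutation. Let
$M_i\subseteq[r]=\{1,\dots,r\}$ be the set of $b$ that $A_i$ meets. An
assignment $\theta$ to $V_1\cup\dots\cup V_r$ is \emph{balanced} if, for every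
node $v\ne o$, it gives the value $1$ to exactly one of $v_1,v_2$. For
$T\subseteq[r]$ let $\rho_{T,\theta}$ set $o_1=o_2=0$, agree with $\theta$ on
$V_b$ for $b\notin T$, and leave $V_b$ unassigned for $b\in T$. Put
\[
I(T,\theta)=\{\,i: T\subseteq M_i\text{ and }A_i\text{ survives }
\rho_{T,\theta}\,\}.
\]

\begin{lemma}[First failure]\label{lem:first}
$|I(T,\theta)|\ge s_{h-1}$ for every nonempty $T\subseteq[r]$ and every
balanced $\theta$.
\end{lemma}

\begin{proof}
Let $\rho=\rho_{T,\theta}$ and
\[
P'=\bigl\{\{\neg u^b_{j_b}:b\in T\}: j\in\{1,2\}^T\bigr\},\qquad
B'=\bigcup_{b\in T}\Phi^b .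
\]
We check the hypotheses of Lemma~\ref{lem:restr}. Both clauses of $\Pi_h$ are
killed. If $K_{o,j}$ survives, then $\rho$ removes $o_1,o_2$ and the literals
$\neg u^b_{j_b}$ with $b\notin T$, so $K_{o,j}|\rho\in P'$. A clause of
$\Phi^b$ with $b\notin T$ contains $D_v$ for a node $v$ of that subtree and is
killed because $\theta$ is balanced. A clause of $\Phi^b$ with $b\in T$ has no
assigned variable and lies in $B'$. So the clauses $A_i|\rho$ for surviving
$A_i$ form a $(P';B')$-derivation.

Let $i_0$ be the least index such that $A_{i_0}$ survives and
$T\not\subseteq M_{i_0}$. It exists because $A_m=\emptyset$ survives and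
$T\neq\emptyset$. Fix $b\in T\setminus M_{i_0}$, keep the surviving lines with
$i\le i_0$, and project their restrictions to $V_b$. Here
$(P')^{V_b}=\Pi^b$, and $(B')^{V_b}=\Phi^b$ because the clauses of $\Phi^{b'}$
with $b'\ne b$ have empty projection. By Lemma~\ref{lem:proj} we obtain a
$(\Pi^b;\Phi^b)$-derivation whose last line is $\emptyset$, as $A_{i_0}$ does
not meet $b$. It has at least $s_{h-1}$ nonempty lines. They come from
surviving $A_i$ with $i<i_0$, and these satisfy $T\subseteq M_i$ by the choice
of $i_0$.
\end{proof}

\subsection*{Combining the inequalities}

One line may be counted in $I(T,\theta)$ for many pairs $(T,\theta)$, and we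
must bound how often. A line that meets few subtrees is counted only for the
few sets $T\subseteq M_i$. A line that meets many subtrees is killed by most
$\theta$ unless $T$ is nearly all of $M_i$.

\begin{proof}[Proof of Proposition~\ref{prop:rec}]
The first line of a $(\Pi_0;\Phi_0)$-refutation contains a clause of $\Pi_0$,
so $s_0\ge1$. Let $h\ge1$ and let $(A_i)$ be a refutation of size $s_h$. Fix
$T\ne\emptyset$, and choose $\theta$ by setting $(v_1,v_2)$ to $(0,1)$ or
$(1,0)$ uniformly and independently for all nodes $v\neq o$. Every literal with
variable in $V_1\cup\dots\cup V_r$ is false with probability exactly $\frac12$;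
this is what the second variable at each node is for. Let $T\subseteq M_i$,
and for each $b\in M_i\setminus T$ pick a literal of $A_i$ with variable in
$V_b$. If $A_i$ survives $\rho_{T,\theta}$, all these literals are false under
$\theta$. They belong to different nodes, so this has probability
$2^{-|M_i\setminus T|}$. Lemma~\ref{lem:first} and linearity of expectation
give
\begin{equation}\label{eq:T}
s_{h-1}\le\mathbb E\,|I(T,\theta)|\le
\sum_{i:\,T\subseteq M_i}2^{-|M_i\setminus T|}
\qquad(\emptyset\ne T\subseteq[r]).
\end{equation}
For $r=2$ these are the three inequalities found above.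

We add the inequalities \eqref{eq:T} with weights $x^{|T|}$. The total weight
on the left is $(1+x)^r-1$. On the right, line $i$ is charged at most
$\sum_{T\subseteq M_i}x^{|T|}2^{-|M_i\setminus T|}=(x+\frac12)^{|M_i|}$. The
largest $x$ for which this is at most $1$ for all $M_i$ is $x=\frac12$. With
this choice,
\[
\bigl((\tfrac32)^r-1\bigr)s_{h-1}
=\sum_{T\ne\emptyset}2^{-|T|}s_{h-1}
\le\sum_i\ \sum_{\emptyset\ne T\subseteq M_i}2^{-|M_i|}
\le|\{i:M_i\ne\emptyset\}|\le s_h ,
\]
where the last step holds because a line with $M_i\ne\emptyset$ is nonempty.
\end{proof}

The sets $T$ with several elements are needed. The $r$ inequalities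
\eqref{eq:T} for one-element $T$ add up to
$r\,s_{h-1}\le\sum_i|M_i|\,2^{1-|M_i|}\le s_h$, which yields only the factor $r$
of Theorem~\ref{thm:main}(a).

\section{Two trees}\label{sec:two}

Proposition~\ref{prop:rec} concerns refutations that start at the root, while a
refutation of $F_{r,h}$ may start at any clause $K_0$. This is the purpose of
the second copy. One of the two trees does not contain $K_0$, and after the
other tree is made true, this tree can be entered only through its root.

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
Let $(A_i)$ be a $(\{K_0\};F_{r,h}\cup\mathcal T)$-refutation. Tautologies are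
useless as side premises: in a step (R) with $D\in\mathcal T$ we have
$D=\{\lambda,\bar\lambda\}$, hence
$A_i\supseteq(A_j\setminus\{\lambda\})\cup\{\lambda\}=A_j$, and the step is an
instance of (W). So $(A_i)$ is a $(\{K_0\};F_{r,h})$-refutation.

By the symmetry between the copies we may assume that $K_0\notin\Phi'$ and
that, if $K_0=\{X,\neg X\}$, then $X$ is not a variable of $\Phi'$. Let $\rho$
set $v_1=1$, $v_2=0$ for all nodes $v$ of the first copy; if
$K_0=\{X,\neg X\}$ and $X$ does not occur in $F_{r,h}$, let $\rho$ also set
$X=1$. Put $P'=\{\{\neg o'_1\},\{\neg o'_2\}\}$ and $B'=\Phi'$. We check the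
hypotheses of Lemma~\ref{lem:restr} for $P=\{K_0\}$ and $B=F_{r,h}$. Every
clause of $\Phi$ contains some $D_v$ and is killed. The clauses
$\{\neg o_2,\neg o'_j\}$ are killed, and
$\{\neg o_1,\neg o'_j\}|\rho=\{\neg o'_j\}\in P'$. The clauses of $\Phi'$ have
no assigned variable and lie in $B'$. This gives (ii). The clause $K_0$ is in
$\Phi$, or one of the four clauses $\{\neg o_i,\neg o'_j\}$, or a tautology on
an assigned variable; so it is killed or restricts to a clause of $P'$, which
gives (i).

The last line $\emptyset$ survives, and a nonempty $A_i|\rho$ comes from a
nonempty $A_i$. Thus we obtain a copy of a $(\Pi_h;\Phi_h)$-refutation of no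
larger size, and Proposition~\ref{prop:rec} finishes the proof.
\end{proof}

With Lemma~\ref{lem:lin} this proves Theorem~\ref{thm:main}(b). To get more
than a polynomial gap, we let the tree be just high enough that the two factors
$2^r$ and $r^h$ in Theorem~\ref{thm:main}(a) are of the same order.

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $r\ge3$, $h=\lceil r/\log_2r\rceil$ and $\mathcal C=F_{r,h}$. Then
$r^h\le r\cdot r^{r/\log_2r}=r2^r$. The length $\ell$ of the refutation in
Section~\ref{sec:upper} satisfies $2^r\le\ell\le7r4^r\le2^{5r}$, since
$7r\le 8^r$. Thus $\ell$ is unbounded as $r$ grows, and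
$\frac15\log_2\ell\le r\le\log_2\ell$. We have $(\frac32)^r-1\ge(\frac54)^r$:
after division by $(\frac54)^r$ this reads $(\frac65)^r-(\frac45)^r\ge1$, and
the left side increases with $r$ and equals $152/125$ at $r=3$. Also
$\log_2\frac54>\frac14$, as $5^4>2\cdot4^4$. By Theorem~\ref{thm:main}(b), every
linear refutation has length at least
\[
(\tfrac54)^{rh}\ \ge\ 2^{\,r^2/(4\log_2r)}\ \ge\
2^{\,(\log_2\ell)^2/(100\log_2\log_2\ell)}
=\ell^{\,\log_2\ell/(100\log_2\log_2\ell)}. \qedhere
\]
\end{proof}

\section{Restarts and restrictions}\label{sec:restr}

From the clause $\{X,\neg X\}$ a linear proof can move to any available clause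
$E\ni X$: the resolvent of $\{X,\neg X\}$ and $E$, on the literal $\neg X$ of
the former, is $\{X\}\cup(E\setminus\{X\})=E$. By Theorem~\ref{thm:supp},
tautologies among the inputs do not shorten refutations of $F_{r,h}$ below the
bound, because as side clauses they change nothing. They help once the proof
can make a tautology its \emph{current} clause. We add a variable $Z$ that
provides this ability, and a restriction that removes it.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $F=F_{r,h}$, let $Z$ be a new variable, and let $F^+$ be the union of $F$
with the clauses
\[
\{\bar\lambda,Z\}\quad(\lambda\text{ a literal over the variables of }F),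
\qquad
\{\neg Z,X,\neg X\}\quad(X\text{ a variable of }F).
\]
Let $\rho$ set $Z=1$. Then $F^+|\rho=F\cup\mathcal T$, where $\mathcal T$
consists of the clauses $\{X,\neg X\}$ for the variables $X$ of $F$. By
Lemma~\ref{lem:lin} and Theorem~\ref{thm:supp}, every linear refutation of
$F^+|\rho$ has length at least $((\frac32)^r-1)^h$.

We now build a short linear refutation of $F^+$ that follows the refutation of
$F$ from Section~\ref{sec:upper}, of length $\ell\le7\cdot2^rr^h$. If the
current clause $G$ is a nonempty clause over the variables of $F$, we can
\emph{reset}: cutting away each $\lambda\in G$ in turn with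
$\{\bar\lambda,Z\}$ leads to $\{Z\}$ in $|G|$ cuts. Start with any clause of
$F$ and reset. Then treat the derived clauses $G$ of the given refutation in
order. Each is the resolvent on some $X$ of clauses $E\ni X$ and $E'\ni\neg X$
that are in $F$ or were derived earlier, and hence already occur in the linear
proof; in both cases they are admissible side clauses. From the current clause
$\{Z\}$ pass through
\[
\{X,\neg X\},\qquad E,\qquad G
\]
with side clauses $\{\neg Z,X,\neg X\}$, $E$ and $E'$. If $G=\emptyset$, stop;
otherwise reset. All clauses that are reset have width at most $r+2$. So the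
start takes at most $r+3$ lines and each $G$ at most $r+5$ lines, and the
length $L$ of the linear refutation satisfies
\[
L\le(\ell+1)(r+5)\le 8(r+5)2^r\,r^h .
\]

Given $c$, choose $r\ge2$ with $(\frac32)^r-1\ge r^{c+1}$ and $h$ with
$r^h>(8(r+5)2^r)^c$. Then every linear refutation of $F^+|\rho$ has length at
least $r^h\cdot r^{ch}>(8(r+5)2^rr^h)^c\ge L^c$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CL}
\emph{Computational Logic},
\texttt{https://fim.uni-passau.de/\allowbreak fileadmin/\allowbreak
dokumente/\allowbreak fakultaeten/\allowbreak fim/\allowbreak
lehrstuhl/\allowbreak muller/\allowbreak cl.pdf}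

\end{thebibliography}
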